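\title{The Brownian sheet has no point of increase at a fixed level along horizontal lines}

\begin{abstract}
Along a fixed horizontal line the Brownian sheet is a scaled Brownian motion and has no point of increase, but there are random horizontal lines along which it has one, at a random level. We show that the level cannot be prescribed: for every fixed $x\in\mathbb R$, almost surely no horizontal line carries a point of increase at level $x$. In logarithmic time the horizontal section of the sheet is a stationary reversible Ornstein--Uhlenbeck process. We prove that under its invariant law the Cameron--Martin distance to the set of paths that increase through the level $0$ is at most $r$ with probability at most $Cr^2$, and a logarithmic test function then shows that this set is never hit. The argument runs on finite grids with constants that do not depend on the grid. It also covers smooth moving levels and gives a quantitative bound.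
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question and the results}

A \emph{Brownian sheet} is a real-valued, centered, continuous Gaussian process $W=(W(t_1,t_2))$ indexed by $[0,\infty)^2$, with covariance
\[
\mathbb E\big[W(s_1,s_2)W(t_1,t_2)\big]=(s_1\wedge t_1)(s_2\wedge t_2).
\]
A continuous function $f$ on $[0,\infty)$ has a \emph{point of increase at level $x$} at $t$ if there is $\varepsilon>0$ such that $f((t-h)\vee0)<x<f(t+h)$ for $0<h<\varepsilon$. Near $t$, the function then crosses the level $x$ once, upward.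

For fixed $t_2>0$ the process $t_1\mapsto W(t_1,t_2)$ has covariance $t_2(s_1\wedge t_1)$, so it is $\sqrt{t_2}$ times a Brownian motion, and almost surely it has no point of increase. The exceptional null set depends on $t_2$, and there are uncountably many horizontal lines, so random lines may behave differently. They do. By a result of Dalang and Mountford, with positive probability there is a random point $(T_1,T_2)\in[1,2]^2$ such that
\[
W(T_1-h,T_2)<W(T_1,T_2)<W(T_1+h,T_2)\qquad(0<h<\tfrac12),
\]
and such a point exists almost surely if it may lie anywhere in the quadrant. Here the level $W(T_1,T_2)$ is random. The following question is posed as an open problem in \cite{bubbles}: given a deterministic level $x\in\mathbb R$, are there a point $(T_1,T_2)\in[0,\infty)^2$ and $\varepsilon>0$, both possibly random, such that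
\begin{equation}\label{eq:increase}
W((T_1-h)\vee0,T_2)<x<W(T_1+h,T_2)\qquad(0<h<\varepsilon)\,?
\end{equation}
One wants to know for which $x$ this happens with positive probability, and for those $x$ whether it happens almost surely. There is no such level.

\begin{theorem}\label{thm:main}
For every fixed $x\in\mathbb R$, the probability that there exist $(T_1,T_2)\in[0,\infty)^2$ and $\varepsilon>0$ satisfying \eqref{eq:increase} is $0$.
\end{theorem}

Thus no fixed level, including $x=0$, is with positive probability the level of a point of increase along a horizontal line, and the question of almost sure existence does not arise. The proof gives three further statements. Away from the axes the inequalities may be weak and the level may vary smoothly.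

\begin{theorem}\label{thm:moving}
Let $g\in C^2((0,\infty)^2)$ be deterministic. Almost surely there are no $(T_1,T_2)\in(0,\infty)^2$ and $\varepsilon\in(0,T_1)$ such that
\[
(W-g)(T_1-h,T_2)\le0\le(W-g)(T_1+h,T_2)\qquad(0<h<\varepsilon).
\]
The same holds for points of decrease, and along vertical lines.
\end{theorem}

Let $\Lambda$ be the random set of all levels $x$ at which $W$ has a point of increase along some horizontal line. By the result of Dalang and Mountford, $\Lambda\neq\emptyset$ almost surely.

\begin{corollary}\label{cor:null}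
Almost surely, $\Lambda$ has Lebesgue measure $0$.
\end{corollary}

Finally, an approximate point of increase, at resolution $\delta$, has small probability.

\begin{theorem}\label{thm:quant}
Let $0<a<b$. There is a constant $C$ such that for all small $\delta>0$, the probability that there exist $T_2\in[1,e]$ and $T_1\in[a+\delta,\frac{a+b}2-\delta]$ with
\[
W(\cdot,T_2)\le0\ \text{ on }[a,T_1-\delta],\qquad W(\cdot,T_2)\ge0\ \text{ on }[T_1+\delta,b]
\]
is at most $C/\log\log(1/\delta)$. If the level $0$ is replaced by a level $x\ne0$, then for any $\eta\in(0,1)$ the probability is at most $C_{x,\eta}(\log\log(1/\delta))^{-(1-\eta)}$, where $C_{x,\eta}$ depends also on $a,b$.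
\end{theorem}

\subsection{Which answer to expect}

The following count is only a guide and is not used in the proofs. Fix $0<a<b$ and view the section $W(\cdot,t_2)$ on $[a,b]$ as the state of a process in the time $t_2$. With $t_2=e^s$ and the normalization $e^{-s/2}$, this process is a stationary Ornstein--Uhlenbeck process. The natural way to measure a displacement $h$ of the state is the Cameron--Martin norm, whose square is $h(a)^2/a+\int_a^bh'(t)^2\,dt$; a function of the state that is $1$-Lipschitz for this norm, such as the distance to a set $K$ of paths, moves by about $r$ in time $r^2$. Suppose that the stationary state is within distance $r$ of $K$ with probability about $r^k$. We think of $k$ as the codimension of $K$. Cutting a unit time interval into $r^{-2}$ pieces, we expect about $r^{k-2}$ visits to the $r$-neighborhood of $K$. For $k>2$ this tends to $0$ and $K$ is missed; for $k<2$ it grows and one expects $K$ to be hit. For $k=2$ the count stays bounded and decides nothing.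

Linear conditions are the simplest cases. The condition $W(a,t_2)=0$ has $k=1$ and holds for some $t_2\in[1,e]$ with positive probability. The pair of conditions $W(a,t_2)=W(b,t_2)=0$ has $k=2$, and Example~\ref{ex:plane} shows that it never holds. For paths with a point of increase at level $0$ we shall find two factors $r$. One comes from the level: a displacement of norm $r$ changes the values of the path by at most $r\sqrt b$. The other comes from the shape of the path near a point of increase. With a free level only the second factor is present, which suggests $k=1$ and agrees with the result of Dalang and Mountford. With a fixed level we are in the critical case $k=2$. The analogy with a point in the plane suggests that the set is missed, but only by a logarithmic margin, so both factors $r$ have to be obtained without any loss.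

\subsection{Plan and conventions}

Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to a hitting estimate for an Ornstein--Uhlenbeck process in $\mathbb R^{N+1}$ and a closed cone $K_N$. Section~\ref{sec:polar} shows, with constants free of the dimension, that a bound $Cr^2$ on the Gaussian measure of $r$-neighborhoods makes hitting unlikely. Sections~\ref{sec:walk} and~\ref{sec:distance} prove that bound for $K_N$: the first treats exact points of increase of a Gaussian random walk, the second passes from approximate to exact ones. Section~\ref{sec:rest} proves the remaining results.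

Throughout, $\xi$ is a standard normal variable, $\bar\Phi(z)=\mathbb P(\xi>z)$, and $\log$ is the natural logarithm. An event has probability $0$ if it is contained in a measurable null set.

\section{Reduction to an Ornstein--Uhlenbeck process and a cone}\label{sec:reduction}

\subsection{Finite grids}

We replace the interval around $T_1$ by a deterministic interval $[a,b]$ and the continuum of values of $t_1$ by a finite grid; the variable $t_2$ stays continuous. Let $0<a<b$, $L=b-a$, and $R=[a,b]\times[1,e]$. For $N=2^p$ let $t_k=a+kL/N$, $0\le k\le N$. Let $\mathcal H_N=\mathcal H_N(a,b)$ be the set of $\phi\in C(R)$ for which there are $t_2\in[1,e]$ and an index $i$ with $t_i\le\frac{a+b}2$ such that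
\begin{equation}\label{eq:HN}
\phi(t_l,t_2)\le0\quad(0\le l\le i),\qquad\phi(t_m,t_2)\ge0\quad(i<m\le N),
\end{equation}
and let $\mathcal H=\mathcal H(a,b)=\bigcap_{p\ge0}\mathcal H_{2^p}$. Each $\mathcal H_N$ is closed in the uniform topology: if $\phi_j\to\phi$ with $\phi_j\in\mathcal H_N$, then along a subsequence the index $i$ is constant and the heights $t_2$ converge, and the weak inequalities \eqref{eq:HN} pass to the limit. We write $\phi\in\mathcal H_N$ also for a function $\phi$ defined on a larger set whose restriction to $R$ lies in $\mathcal H_N$.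

\begin{lemma}\label{lem:local}
Let $\phi$ be continuous on $(0,\infty)^2$, and let $T_1>0$, $T_2\in[1,e]$, $\varepsilon\in(0,T_1]$ satisfy $\phi(T_1-h,T_2)\le0\le\phi(T_1+h,T_2)$ for $0<h<\varepsilon$. Then $\phi\in\mathcal H(a,b)$ for some rationals $0<a<b$.
\end{lemma}

\begin{proof}
Letting $h\to0$ gives $\phi(T_1,T_2)=0$. Choose a rational $b\in(T_1,T_1+\varepsilon)$ and then a rational $a\in(T_1-\varepsilon,T_1)$ with $T_1-a<b-T_1$. Then $a>0$ and $T_1<\frac{a+b}2$, and $\phi(\cdot,T_2)$ is $\le0$ on $[a,T_1]$ and $\ge0$ on $[T_1,b]$. For each $N$, \eqref{eq:HN} holds with $t_2=T_2$ and $i=\max\{l:t_l\le T_1\}$.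
\end{proof}

On $R$, a change of level is an absolutely continuous change of measure, because the corner value $W(a,1)$ is a nondegenerate Gaussian variable that shifts the whole field.

\begin{lemma}\label{lem:level}
For $x\in\mathbb R$ let $\varrho_x=\exp\big(-xW(a,1)/a-x^2/(2a)\big)$. For every Borel set $\mathcal B\subset C(R)$,
\[
\mathbb P(W-x\in\mathcal B)=\mathbb E\big[\varrho_x\,\mathbf 1_{\{W\in\mathcal B\}}\big].
\]
\end{lemma}

\begin{proof}
For $(t_1,t_2)\in R$ we have $\mathbb E[W(a,1)W(t_1,t_2)]=a=\mathbb E[W(a,1)^2]$. Hence $W(a,1)\sim N(0,a)$ is independent of the field $W-W(a,1)$ on $R$. The field $W-x$ is obtained from $W$ by replacing $W(a,1)$ by $W(a,1)-x\sim N(-x,a)$, and the density of $N(-x,a)$ with respect to $N(0,a)$ at $v$ is $\exp(-xv/a-x^2/(2a))$.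
\end{proof}

Everything rests on the following estimate, proved at the end of Section~\ref{sec:distance}.

\begin{proposition}\label{prop:key}
Let $0<a<b$. There is a constant $C$, depending only on $a,b$, such that $\mathbb P(W\in\mathcal H_N)\le C/\log\log N$ for all large $N=2^p$. In particular $\mathbb P(W\in\mathcal H)=0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
Suppose \eqref{eq:increase} holds. If $T_2=0$, then $W\equiv0$ on the line and \eqref{eq:increase} reads $0<x<0$. If $T_1=0$, the left inequality reads $0<x$, while $x<W(h,T_2)\to0$ gives $x\le0$. So $T_1,T_2>0$. Choose $k\in\mathbb Z$ with $T_2\in[e^k,e^{k+1}]$ and let $W_k(t_1,t_2)=e^{-k/2}W(t_1,e^kt_2)$; its covariance is that of $W$, so $W_k$ is a Brownian sheet. Lemma~\ref{lem:local} applies to $\phi=W_k-xe^{-k/2}$ at the point $(T_1,e^{-k}T_2)$, with $\varepsilon\wedge T_1$ in place of $\varepsilon$. Therefore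
\begin{equation}\label{eq:cover}
\text{\eqref{eq:increase} implies that }\ W_k-xe^{-k/2}\in\mathcal H(a,b)\ \text{ for some }k\in\mathbb Z\text{ and rationals }0<a<b.
\end{equation}
By Lemma~\ref{lem:level} and Proposition~\ref{prop:key}, each of these countably many events is null.
\end{proof}

\subsection{Logarithmic time}

The variable $W(t_1,t_2)$ is attached to the rectangle $[0,t_1]\times[0,t_2]$, and the covariance of two such variables is the area of the intersection of their rectangles. By bilinearity the same holds for the increments of $W$ over arbitrary rectangles. In particular, increments over rectangles with disjoint interiors are independent.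

For $s\in[0,1]$ define $X_s=(X^0_s,\dots,X^N_s)\in\mathbb R^{N+1}$ by
\[
X^0_s=e^{-s/2}\,\frac{W(a,e^s)}{\sqrt a},\qquad X^m_s=e^{-s/2}\,\frac{W(t_m,e^s)-W(t_{m-1},e^s)}{\sqrt{L/N}}\quad(1\le m\le N).
\]
The components are built from increments in the disjoint strips $[0,a]\times[0,e]$ and $[t_{m-1},t_m]\times[0,e]$, so they are independent, and each has covariance $e^{-(s+s')/2}e^{s\wedge s'}=e^{-|s-s'|/2}$. A continuous centered Gaussian process $(X_s)_{0\le s\le1}$ in $\mathbb R^D$ with independent components of this covariance is called here a \emph{stationary Ornstein--Uhlenbeck process}. We use three of its properties.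
\begin{itemize}
\item[(a)] $X_s\sim N(0,I)$ for each $s$.
\item[(b)] $(X_{1-s})_{0\le s\le1}$ has the same law as $(X_s)_{0\le s\le1}$, since the covariance depends only on $|s-s'|$.
\item[(c)] $dX_s=-\frac12X_s\,ds+d\beta_s$ with $\beta$ a Brownian motion in the filtration of $X$. Indeed, the components of $B(t)=\sqrt t\,X_{\log t}$, $1\le t\le e$, have covariance $t\wedge t'$, so $B$ is a Brownian motion. The martingale $\beta_s=\int_1^{e^s}t^{-1/2}dB(t)$ has brackets $\delta_{ij}s$, so it is a Brownian motion by L\'evy's characterization, and the product rule applied to $X_s=e^{-s/2}B(e^s)$ gives the equation.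
\end{itemize}

A vector $u=(u^0,\dots,u^N)$ encodes the path on the grid
\[
f_u(t_k)=\sqrt a\,u^0+\sqrt{L/N}\sum_{1\le m\le k}u^m\qquad(0\le k\le N),
\]
and $f_{X_s}(t_k)=e^{-s/2}W(t_k,e^s)$. The Euclidean norm satisfies $|u|^2=f_u(a)^2/a+\sum_m(f_u(t_m)-f_u(t_{m-1}))^2/(L/N)$, which is the grid version of the Cameron--Martin norm. By the Cauchy--Schwarz inequality,
\begin{equation}\label{eq:CS}
|f_u(t_k)-f_u(t_l)|\le|u|\sqrt{|t_k-t_l|},\qquad|f_u(t_k)|\le|u|\sqrt{a+kL/N}\le|u|\sqrt b .
\end{equation}
Let $K_N$ be the set of $u\in\mathbb R^{N+1}$ for which there is an index $i$ with $t_i\le\frac{a+b}2$, $f_u(t_l)\le0$ for $l\le i$, and $f_u(t_m)\ge0$ for $i<m\le N$. It is a finite union of closed convex cones. Since the positive factor $e^{-s/2}$ does not change signs,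
\begin{equation}\label{eq:hit}
\{W\in\mathcal H_N\}=\{X_s\in K_N\text{ for some }s\in[0,1]\}.
\end{equation}
This is the reason for reducing to the level $0$: a level $x\ne0$ would become the moving level $xe^{-s/2}$, and the target set would depend on $s$. Let $d_N(u)$ be the Euclidean distance from $u$ to $K_N$.

\section{Sets of codimension two are rarely hit}\label{sec:polar}

In this section $(X_s)_{0\le s\le1}$ is a stationary Ornstein--Uhlenbeck process in $\mathbb R^D$ and $X\sim N(0,I)$. To bound the probability that $X_s$ visits a set $K$, we take a function $F$ equal to $1$ on $K$ and bound $\mathbb E\sup_sF(X_s)^2$. It\^o's formula for $F(X_s)$ contains the drift $\mathcal LF$, where $\mathcal L=\frac12\Delta-\frac12u\cdot\nabla$, and second derivatives are not available for a function of the distance to $K$. Reversibility removes them: the drift appears with the same sign for the path and for the reversed path, and cancels in the difference.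

\begin{lemma}\label{lem:max}
For every bounded Lipschitz function $F:\mathbb R^D\to\mathbb R$,
\[
\mathbb E\sup_{0\le s\le1}F(X_s)^2\le2\,\mathbb EF(X)^2+18\,\mathbb E|\nabla F(X)|^2 .
\]
\end{lemma}

Here $\nabla F$ exists almost everywhere by Rademacher's theorem.

\begin{proof}
First let $F$ be smooth and bounded with bounded first and second derivatives. By (c) and It\^o's formula,
\[
M_s=F(X_s)-F(X_0)-\int_0^s\mathcal LF(X_v)\,dv=\int_0^s\nabla F(X_v)\cdot d\beta_v
\]
is a square integrable martingale, and $\mathbb EM_1^2=\int_0^1\mathbb E|\nabla F(X_v)|^2dv=\mathbb E|\nabla F(X)|^2$ by (a). The same functional of the reversed path,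
\[
\hat M_s=F(X_{1-s})-F(X_1)-\int_0^s\mathcal LF(X_{1-v})\,dv,
\]
has the same law as $M$ by (b). We have $\hat M_1-\hat M_{1-s}=F(X_0)-F(X_s)-\int_0^s\mathcal LF(X_v)\,dv$, and therefore
\[
2\big(F(X_s)-F(X_0)\big)=M_s-(\hat M_1-\hat M_{1-s}).
\]
Let $M^*=\sup_s|M_s|$ and $\hat M^*=\sup_s|\hat M_s|$. Then
\[
\sup_s|F(X_s)-F(X_0)|^2\le\tfrac14(M^*+\hat M^*+\hat M^*)^2\le\tfrac34\big((M^*)^2+2(\hat M^*)^2\big).
\]
Doob's inequality gives $\mathbb E(\hat M^*)^2=\mathbb E(M^*)^2\le4\,\mathbb EM_1^2$. Hence $\mathbb E\sup_s|F(X_s)-F(X_0)|^2\le9\,\mathbb E|\nabla F(X)|^2$, and the claim follows from $F(X_s)^2\le2F(X_0)^2+2|F(X_s)-F(X_0)|^2$.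

For bounded Lipschitz $F$ let $F_k=F*\varphi_k$, where $\varphi_k(u)=k^D\varphi(ku)$ and $\varphi\ge0$ is smooth, compactly supported and of integral $1$. Each $F_k$ is smooth, and its derivatives $F*\partial^\alpha\varphi_k$ are bounded. Since $F$ is Lipschitz, $F_k\to F$ uniformly, so $\mathbb E\sup_sF_k(X_s)^2$ and $\mathbb EF_k(X)^2$ converge to the same quantities for $F$. Moreover $\nabla F_k=(\nabla F)*\varphi_k$ is bounded by the Lipschitz constant of $F$ and converges to $\nabla F$ at every Lebesgue point of $\nabla F$, hence almost everywhere. Dominated convergence gives $\mathbb E|\nabla F_k(X)|^2\to\mathbb E|\nabla F(X)|^2$.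
\end{proof}

It remains to choose $F$. We take $F=\psi(d)$, where $d$ is the distance to $K$ and $\psi$ decreases from $1$ at $r_1$ to $0$ at $r_0>r_1$. If $d(X)$ has density of order $\rho$ at $\rho$, the energy is of order $\int_{r_1}^{r_0}\psi'(\rho)^2\rho\,d\rho$. By the Cauchy--Schwarz inequality $1\le(\int|\psi'|)^2\le\int\psi'^2\rho\,d\rho\cdot\int\rho^{-1}d\rho$, so this integral is at least $1/\ell$ with $\ell=\log(r_0/r_1)$, and equality holds when $\psi'$ is proportional to $1/\rho$. This leads to
\begin{equation}\label{eq:psi}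
\psi(\rho)=1\ \ (\rho\le r_1),\qquad\psi(\rho)=\ell^{-1}\log(r_0/\rho)\ \ (r_1\le\rho\le r_0),\qquad\psi(\rho)=0\ \ (\rho\ge r_0).
\end{equation}

\begin{example}\label{ex:plane}
Let $D=2$, $K=\{0\}$, $r_0=1$ and $F(u)=\psi(|u|)$. The variable $|X|$ has density $\rho e^{-\rho^2/2}\le\rho$, so
\[
\mathbb E|\nabla F(X)|^2\le\frac1{\ell^2}\int_{r_1}^1\frac{d\rho}\rho=\frac1\ell,\qquad \mathbb EF(X)^2\le\frac{r_1^2}2+\frac1{\ell^2}\int_0^1\rho\,(\log\rho)^2d\rho=\frac{r_1^2}2+\frac1{4\ell^2}.
\]
Letting $r_1\to0$ in Lemma~\ref{lem:max}, we see that almost surely $X_s\ne0$ for all $s\in[0,1]$. For the process of Section~\ref{sec:reduction} with $N=1$, this says that no $t_2\in[1,e]$ has $W(a,t_2)=W(b,t_2)=0$. For $D=1$ and $K=\{0\}$ the method fails, as it must. The density of $|X|$ is bounded below on $[0,1]$, the energy is of order $\int\psi'^2d\rho\ge1/(r_0-r_1)$ for every choice of $\psi$, and $X_s$ vanishes somewhere on the event $X_0<0<X_1$, which has positive probability.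
\end{example}

The same computation works when only a bound on the distribution function of $d(X)$ is known, and only in a range of radii.

\begin{proposition}\label{prop:polar}
Let $K\subset\mathbb R^D$ be nonempty and closed, and let $d$ be the distance to $K$. Let $0<r_1<r_0\le1$ with $\ell=\log(r_0/r_1)\ge1$, and suppose that $\mathbb P(d(X)\le r)\le C_0r^2$ for all $r\in[r_1,r_0]$. Then
\[
\mathbb P(X_s\in K\text{ for some }s\in[0,1])\le184\,C_0/\ell .
\]
\end{proposition}

\begin{proof}
Let $F=\psi(d)$ with $\psi$ as in \eqref{eq:psi}. As $d$ is $1$-Lipschitz, $F$ is bounded and Lipschitz. The quantity $\limsup_{\rho'\to\rho}|\psi(\rho')-\psi(\rho)|/|\rho'-\rho|$ equals $1/(\ell\rho)$ for $\rho\in[r_1,r_0]$ and $0$ otherwise. Since $|d(v)-d(u)|\le|v-u|$, the same quantity at $\rho=d(u)$ bounds $\limsup_{v\to u}|F(v)-F(u)|/|v-u|$. So at every point where $F$ is differentiable,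
\[
|\nabla F|\le\frac1{\ell d}\,\mathbf 1_{\{r_1\le d\le r_0\}} .
\]
The intervals $(2^{-k-1}r_0,2^{-k}r_0]$ with $0\le k\le\log_2(r_0/r_1)$ cover $[r_1,r_0]$, there are at most $\ell/\log2+1$ of them, and the hypothesis applies at each right endpoint $2^{-k}r_0\ge r_1$. When $d$ lies in the $k$-th interval, $|\nabla F|\le2^{k+1}/(\ell r_0)$ and $F\le(k+1)(\log2)/\ell$ provided $d\ge r_1$. Each interval contributes the same amount to the energy:
\[
\mathbb E|\nabla F(X)|^2\le\frac1{\ell^2}\sum_k\frac{4^{k+1}}{r_0^2}\,C_0\,4^{-k}r_0^2\le\frac{4C_0}{\ell^2}\Big(\frac\ell{\log2}+1\Big)\le\frac{10\,C_0}\ell .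
\]
Next, $r_1^2\le e^{-2\ell}\le1/(2\ell)$, $(\log2)^2<\frac12$, and $\sum_{k\ge0}(k+1)^2z^k=(1+z)/(1-z)^3$ equals $\frac{80}{27}<3$ at $z=\frac14$. Hence
\[
\mathbb EF(X)^2\le C_0r_1^2+\frac{(\log2)^2}{\ell^2}\sum_k(k+1)^2C_0\,4^{-k}r_0^2\le\frac{C_0}{2\ell}+\frac{3C_0}{2\ell^2}\le\frac{2C_0}\ell .
\]
Since $F=1$ on $K$, the probability in question is at most $\mathbb E\sup_sF(X_s)^2$, and Lemma~\ref{lem:max} bounds this by $(2\cdot2+18\cdot10)C_0/\ell$.
\end{proof}

The constant does not depend on $D$. The restriction to radii $r\ge r_1$ is needed for $K_N$: this cone has nonempty interior, so $\mathbb P(d_N(X)\le r)$ does not tend to $0$ as $r\to0$ for fixed $N$. We shall prove the bound $Cr^2$ for $r\ge1/\log N$, which gives $\ell$ of order $\log\log N$.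

\section{Points of increase of a Gaussian random walk}\label{sec:walk}

\subsection{The basic count}

Let $\xi_1,\xi_2,\dots$ be independent standard normal variables, $U_0=0$ and $U_k=\xi_1+\dots+\xi_k$. For $v\ge0$ let
\[
p_k(v)=\mathbb P(v+U_m\ge0\text{ for }1\le m\le k),\qquad p_k=p_k(0),\qquad p_0=1 .
\]
The function $p_k(\cdot)$ is nondecreasing. An event determined by finitely many independent real variables is \emph{increasing} if it continues to hold when any of the variables is increased. Harris's inequality states that $\mathbb P(A\cap B)\ge\mathbb P(A)\mathbb P(B)$ for increasing events $A,B$.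

\begin{lemma}\label{lem:pk}
We have $\sum_{k=0}^np_kp_{n-k}=1$ for all $n\ge0$, and $p_k=\binom{2k}k4^{-k}$. The sequence $(p_k)$ is decreasing, and $\frac1{2\sqrt k}\le p_k\le\frac1{\sqrt k}$ for $k\ge1$.
\end{lemma}

\begin{proof}
Almost surely $(U_m)_{0\le m\le n}$ attains its maximum at a unique index. Up to null events this index is $k$ if and only if $U_k-U_{k-m}\ge0$ for $1\le m\le k$ and $U_{k+m}-U_k\le0$ for $1\le m\le n-k$. These two events depend on disjoint sets of increments; by exchangeability and symmetry of the increments they have probabilities $p_k$ and $p_{n-k}$. Summing over $k$ gives the first claim. It says that $(\sum_kp_kz^k)^2=(1-z)^{-1}$ for $0\le z<1$, so $\sum_kp_kz^k=(1-z)^{-1/2}$, and the binomial series gives the formula for $p_k$. Thus $p_{k+1}/p_k=\frac{2k+1}{2k+2}<1$. The sequence $kp_k^2$ is increasing for $k\ge1$, since the ratio of consecutive terms is $\frac{(2k+1)^2}{4k(k+1)}>1$, and it starts at $\frac14$. The sequence $(k+\frac12)p_k^2$ is decreasing for $k\ge0$, since the ratio is $\frac{(2k+1)(2k+3)}{(2k+2)^2}<1$,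 and it starts at $\frac12$.
\end{proof}

For $j\ge1$ let $G(j)=\{0\le U_m\le U_j\text{ for }0\le m\le j\}$: the walk has its minimum at the start and its maximum at the end. This is the intersection of the events $\{U_m\ge0\ \forall m\le j\}$ and $\{U_j-U_m\ge0\ \forall m\le j\}$, which are increasing in the increments and have probability $p_j$ each. By Harris's inequality and Lemma~\ref{lem:pk},
\begin{equation}\label{eq:G}
\mathbb P(G(j))\ge p_j^2\ge\frac1{4j}.
\end{equation}
The divergence of $\sum1/j$ produces the logarithm behind the second factor $r$. The mechanism is easiest to see when the level is free.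

\begin{example}\label{ex:free}
Let $n\ge4$ be even. Call $k\in\{0,\dots,n\}$ a \emph{ladder index} if $U_l\le U_k$ for $l\le k$ and $U_m\ge U_k$ for $k\le m\le n$. As in the proof of Lemma~\ref{lem:pk}, $k$ is a ladder index with probability $p_kp_{n-k}$, so the expected number of ladder indices is exactly $1$. On the other hand, one ladder index tends to be followed by many. Let $B_i$ be the event that $i$ is the smallest ladder index. If $i$ is a ladder index and $j<i$, then $U_m\ge U_i\ge U_j$ for $m\ge i$, so whether $j$ is a ladder index is decided by $U_0,\dots,U_i$. Hence $B_i=G_i\cap\{U_m\ge U_i\ \forall m\ge i\}$ with $G_i$ determined by $U_0,\dots,U_i$, and $\mathbb P(B_i)=\mathbb P(G_i)p_{n-i}$. For $i\le n/2$ and $1\le j\le n/2$, the event that $B_i$ occurs and $i+j$ is a ladder index has probability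
\[
\mathbb P(G_i)\,\mathbb P(G(j))\,p_{n-i-j}\ge\mathbb P(G_i)\,\frac1{4j}\,p_{n-i}=\frac{\mathbb P(B_i)}{4j}.
\]
Summing over $j$ and $i$ gives $1\ge\frac14\log(n/2)\sum_{i\le n/2}\mathbb P(B_i)$. So there is a ladder index $i\le n/2$ with probability at most $4/\log(n/2)$.
\end{example}

We need a version of this example in which the level is confined to an interval $[-Y,Y]$, and two things change. First, the level at which a sampled path is crossed lies between two values of the walk and is not itself a value. The first step after the crossing index must then jump over a gap $\gamma\ge0$ of arbitrary size, and we must compare two conditional probabilities that both contain the cost of this jump; Lemmas~\ref{lem:over} and~\ref{lem:start} do this. Second, the later ladder indices that we count must also have levels of order $Y$, so in \eqref{eq:G} the height gained must be controlled; this is Lemma~\ref{lem:cap}.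

\subsection{Three estimates}

\begin{lemma}\label{lem:over}
For $\gamma,z\ge0$ we have $\bar\Phi(\gamma+z)\le\bar\Phi(\gamma)\,\mathbb P(|\xi|>z)$. Consequently $\mathbb E(\xi-\gamma)^+\le\bar\Phi(\gamma)$ and $\mathbb P(0\le\xi-\gamma\le1)\ge\mathbb P(|\xi|\le1)\,\bar\Phi(\gamma)$.
\end{lemma}

\begin{proof}
Given $\xi>\gamma$, the overshoot $\xi-\gamma$ has density proportional to $e^{-\gamma v}e^{-v^2/2}$ on $(0,\infty)$. So $\bar\Phi(\gamma+z)/\bar\Phi(\gamma)=\mathbb E[e^{-\gamma|\xi|};|\xi|>z]/\mathbb E[e^{-\gamma|\xi|}]$. Now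
\[
\mathbb E[e^{-\gamma|\xi|};|\xi|>z]\,\mathbb P(|\xi|\le z)\le e^{-\gamma z}\,\mathbb P(|\xi|>z)\,\mathbb P(|\xi|\le z)\le\mathbb E[e^{-\gamma|\xi|};|\xi|\le z]\,\mathbb P(|\xi|>z),
\]
and adding $\mathbb E[e^{-\gamma|\xi|};|\xi|>z]\,\mathbb P(|\xi|>z)$ to both ends gives the first claim. Integrating it over $z\ge0$ gives $\mathbb E(\xi-\gamma)^+\le\bar\Phi(\gamma)\mathbb E|\xi|\le\bar\Phi(\gamma)$. The last bound is the case $z=1$, applied to $\bar\Phi(\gamma)-\bar\Phi(\gamma+1)$.
\end{proof}

\begin{lemma}\label{lem:start}
With $C_1=2/\bar\Phi(1)$, we have $p_k(v)\le C_1(1+v)/\sqrt k$ for all $v\ge0$ and $k\ge1$.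
\end{lemma}

\begin{proof}
For $v=0$ this is Lemma~\ref{lem:pk}. For $v>0$ let $j=\lceil v\rceil^2$. One way for the walk from $0$ to stay nonnegative for $j+k$ steps is to climb above $v$ in the first $j$ steps. The events $\{U_m\ge0\ \forall m\le j\}$ and $\{U_j\ge v\}$ are increasing, and $\mathbb P(U_j\ge v)=\bar\Phi(v/\lceil v\rceil)\ge\bar\Phi(1)$. By Harris's inequality their intersection has probability at least $\bar\Phi(1)/(2\sqrt j)$. Since $p_k(\cdot)$ is nondecreasing, $\frac1{\sqrt k}\ge p_{j+k}\ge\frac{\bar\Phi(1)}{2\sqrt j}\,p_k(v)$, and $\sqrt j=\lceil v\rceil\le1+v$.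
\end{proof}

\begin{lemma}\label{lem:cap}
With $\kappa=56$, we have $\mathbb P\big(G(j)\cap\{U_j\le\kappa\sqrt j\}\big)\ge\frac1{8j}$ for all $j\ge1$.
\end{lemma}

\begin{proof}
For $j=1$ the probability is $\mathbb P(0\le\xi\le56)\ge\frac12-56^{-2}$ by Chebyshev's inequality. Let $j\ge2$. By \eqref{eq:G} it suffices to show $\mathbb P(G(j),U_j>\kappa\sqrt j)\le\frac1{8j}$.

We first bound the height of a walk that stays nonnegative. Let $\tau=\min\{m\ge1:U_m<0\}$ and $k\ge1$. Optional stopping at $\tau\wedge k$ gives $\mathbb E[U_k;\tau>k]=\mathbb E[|U_\tau|;\tau\le k]$. On $\{\tau>m-1\}$ we have $U_{m-1}\ge0$ and $|U_\tau|\mathbf 1_{\{\tau=m\}}=(-\xi_m-U_{m-1})^+$. Conditioning on $\xi_1,\dots,\xi_{m-1}$ and using Lemma~\ref{lem:over} for $-\xi_m$,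
\[
\mathbb E[|U_\tau|;\tau=m]\le\mathbb E\big[\bar\Phi(U_{m-1});\tau>m-1\big]=\mathbb P(\tau=m).
\]
Hence $\mathbb E[U_k;\tau>k]\le1$, and Markov's inequality gives $\mathbb P(\tau>k,U_k>z)\le1/z$ for $z>0$.

Let $k=\lfloor j/2\rfloor$; then $k\ge j/3$ and $j-k\ge j/3$. On $G(j)$ the first part of the walk satisfies $U_m\ge0$ for $m\le k$, and the second part, read backward, satisfies $U_j-U_{j-m}\ge0$ for $m\le j-k$. The two parts are independent walks. If $U_j>\kappa\sqrt j$, one of them has total increment larger than $\kappa\sqrt j/2$. Therefore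
\[
\mathbb P(G(j),U_j>\kappa\sqrt j)\le\frac2{\kappa\sqrt j}\,(p_{j-k}+p_k)\le\frac2{\kappa\sqrt j}\cdot\frac{2\sqrt3}{\sqrt j}=\frac{4\sqrt3}{56\,j}\le\frac1{8j},
\]
because $4\sqrt3\le7$.
\end{proof}

\subsection{Crossing at a level in a given interval}

Let $n\ge4$ be even, $\sigma>0$ and $Y\ge1$. Let $S_0\sim N(0,\sigma^2)$ be independent of $\xi_1,\dots,\xi_n$, and $S_k=S_0+\xi_1+\dots+\xi_k$. For $g=(g_0,\dots,g_n)\in\mathbb R^{n+1}$ let $I(g)$ be the set of \emph{crossing indices}: those $i$ with $0\le i\le n/2$ for which there is $y\in[-Y,Y]$ such that $g_l\le y$ for $l\le i$ and $g_m\ge y$ for $i<m\le n$.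

\begin{proposition}\label{prop:walk}
There is a universal constant $c_2>0$ with the following property. Let $J=\lfloor Y^2/\kappa^2\rfloor$, and suppose $J\ge1$, $\log J>1$ and $J\le n/2-1$. Then
\[
\mathbb P(I(S)\ne\emptyset)\le\frac{3Y/\sigma}{c_2(\log J-1)} .
\]
\end{proposition}

The numerator is the cost of the level. The number $J$ is the number of steps in which the walk climbs a height of order $Y$.

\begin{proof}
We compare two bounds for the expectation of
\[
\mathcal N=\#\Big\{1\le k\le n-1:\ S_k=\max_{l\le k}S_l=\min_{k\le m\le n}S_m,\ |S_k|\le3Y\Big\}.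
\]

\emph{Upper bound.} The event $S_k=\max_{l\le k}S_l=\min_{k\le m\le n}S_m$ depends only on the increments and has probability $p_kp_{n-k}$. Given the increments, $S_k$ is a translate of $S_0$, whose density is at most $1/(\sigma\sqrt{2\pi})$, so $|S_k|\le3Y$ has conditional probability at most $6Y/(\sigma\sqrt{2\pi})\le3Y/\sigma$. By Lemma~\ref{lem:pk}, $\mathbb E\mathcal N\le3Y/\sigma$.

\emph{The first crossing index.} Let $\overline S_i=\max_{l\le i}S_l$, $\underline S_i=\min_{i<m\le n}S_m$, and $\mu_i=\max(\overline S_i,-Y)$, the lowest level that is admissible at $i$. An index $i\le n/2$ lies in $I(S)$ if and only if $\mu_i\le\min(\underline S_i,Y)$, that is, $\overline S_i\le Y$ and $\underline S_i\ge\mu_i$. Let $B_i=\{\min I(S)=i\}$ and $\mathcal F_i=\sigma(S_0,\dots,S_i)$. Suppose $i\in I(S)$ and $j<i$. Then $\overline S_j\le\overline S_i\le Y$ and $\underline S_i\ge\mu_i\ge\mu_j$, so $j\in I(S)$ if and only if $\min_{j<l\le i}S_l\ge\mu_j$. Hence $B_i=G_i\cap\{\underline S_i\ge\mu_i\}$ with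
\[
G_i=\{\overline S_i\le Y\}\cap\bigcap_{j<i}\Big\{\min_{j<l\le i}S_l<\mu_j\Big\}\in\mathcal F_i .
\]
Fix $i\le n/2$ and work on $G_i$, conditionally on $\mathcal F_i$. Let $\gamma=\mu_i-S_i\ge0$ be the gap, $\nu=n-i\ge n/2\ge2$ the number of remaining steps, and $V_m=S_{i+m}-\mu_i$ for $1\le m\le\nu$, so that $V_1=\xi_{i+1}-\gamma$. By Lemmas~\ref{lem:start} and~\ref{lem:over}, and since $\nu\le2(\nu-1)$,
\begin{equation}\label{eq:pi}
\pi_i:=\mathbb P(\underline S_i\ge\mu_i\mid\mathcal F_i)=\mathbb E\big[\mathbf 1_{\{V_1\ge0\}}\,p_{\nu-1}(V_1)\mid\mathcal F_i\big]\le\frac{C_1\big(\bar\Phi(\gamma)+\mathbb E[V_1^+\mid\mathcal F_i]\big)}{\sqrt{\nu-1}}\le\frac{2\sqrt2\,C_1\bar\Phi(\gamma)}{\sqrt\nu}.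
\end{equation}

\emph{Later ladder indices.} For $2\le j\le J$ let $Q_j$ be the event that
\[
0\le V_1\le1,\qquad0\le V_m\le V_j\le2Y\ \ (1\le m\le j),\qquad V_m\ge V_j\ \ (j\le m\le\nu).
\]
We split the increments after time $i$ into three independent blocks: the first increment, the next $j-1$, and the last $\nu-j$, where $\nu-j\ge n/2-J\ge1$. The first requirement has conditional probability at least $\mathbb P(|\xi|\le1)\bar\Phi(\gamma)$ by Lemma~\ref{lem:over}. Given the first, the second holds if the middle block realizes the event of Lemma~\ref{lem:cap} with $j-1$ steps: then $0\le V_1\le V_m\le V_j$ and $V_j\le1+\kappa\sqrt{j-1}\le1+Y\le2Y$, because $\kappa\sqrt J\le Y$ and $Y\ge1$. The third requirement has probability $p_{\nu-j}\ge1/(2\sqrt\nu)$. Together with \eqref{eq:pi},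
\[
\mathbb P(Q_j\mid\mathcal F_i)\ge\mathbb P(|\xi|\le1)\,\bar\Phi(\gamma)\cdot\frac1{8j}\cdot\frac1{2\sqrt\nu}\ge\frac{c_2}j\,\pi_i,\qquad c_2=\frac{\mathbb P(|\xi|\le1)}{32\sqrt2\,C_1}.
\]
The factor $\bar\Phi(\gamma)$ has canceled, so the bound is uniform in the gap.

On $G_i\cap Q_j$ all $V_m$ are nonnegative, so $B_i$ occurs. The index $k=i+j$ satisfies $1\le k\le n/2+J\le n-1$. We have $S_k\ge\mu_i\ge\overline S_i$ and $V_m\le V_j$ for $m\le j$, so $S_k=\max_{l\le k}S_l$; and $S_k=\min_{k\le m\le n}S_m$ by the third requirement. Since $\mu_i\in[-Y,Y]$ on $G_i$, also $S_k=\mu_i+V_j\in[-Y,3Y]$. Thus $k$ is counted in $\mathcal N$, and different $j$ give different $k$. Using $\mathbb E[\pi_i;G_i]=\mathbb P(B_i)$ and $\sum_{j=2}^J\frac1j\ge\log\frac{J+1}2\ge\log J-1$,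
\[
\mathbb E[\mathcal N;B_i]\ge\sum_{j=2}^J\mathbb P(G_i\cap Q_j)\ge c_2(\log J-1)\,\mathbb P(B_i).
\]
The events $B_i$, $0\le i\le n/2$, are disjoint with union $\{I(S)\neq\emptyset\}$. Summing over $i$ and comparing with the upper bound completes the proof.
\end{proof}

The restriction $i\le n/2$, which comes from $t_i\le\frac{a+b}2$ in the definition of $\mathcal H_N$, is what leaves room for the $J$ later indices.

\section{The distance estimate}\label{sec:distance}

\begin{proposition}\label{prop:dist}
Let $0<a<b$. There are $r_0\in(0,1)$ and $C_0$, depending only on $a,b$, such that for all $N=2^p$ and all $r\in[1/\log N,r_0]$,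
\[
\mathbb P(d_N(X)\le r)\le C_0r^2,\qquad X\sim N(0,I_{N+1}).
\]
\end{proposition}

If $d_N(X)\le r$, then by \eqref{eq:CS} the path $f_X$ has an approximate point of increase: it crosses a level of size at most $r\sqrt b$, and at time distance $t$ from the crossing it may be on the wrong side of that level by $r\sqrt t$. We want to remove this allowance by adding the function $r\sqrt t$ to the path. In the continuum this function has infinite Cameron--Martin norm, since $\int_0(r/2\sqrt t)^2dt=\infty$, but the divergence is only logarithmic: on a grid with $n$ steps the squared norm is about $\frac14r^2\log n$. So we sample the path on a coarser grid. The shift depends on the crossing index, and a Gaussian tail of order $\exp(-c/(r^2\log n))$ has to be paid for each of about $n$ indices. This is affordable when $\log n$ is of order $1/r$. With this choice the logarithm in Proposition~\ref{prop:walk} is of order $1/r$, which is the second factor $r$.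

\subsection{Shifting disjoint pieces}

Let $S=(S_0,\dots,S_n)$ be the walk of Proposition~\ref{prop:walk}. For $h\in\mathbb R^{n+1}$ put
\[
\|h\|^2=\frac{h_0^2}{\sigma^2}+\sum_{m=1}^n(h_m-h_{m-1})^2,\qquad Z_h=\frac{h_0S_0}{\sigma^2}+\sum_{m=1}^n(h_m-h_{m-1})\xi_m\sim N(0,\|h\|^2).
\]
The finite-dimensional Cameron--Martin formula states that $\mathbb E\,\Psi(\zeta+w)=\mathbb E[\Psi(\zeta)e^{w\cdot\zeta-|w|^2/2}]$ for a standard Gaussian vector $\zeta$, a fixed vector $w$ and Borel $\Psi\ge0$; it follows by a translation in the Gaussian integral. Applied to $\zeta=(S_0/\sigma,\xi_1,\dots,\xi_n)$, it gives for Borel $B\subset\mathbb R^{n+1}$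
\begin{equation}\label{eq:CM}
\mathbb P(S\in B)=\mathbb P(S+h\in B+h)=\mathbb E\big[\mathbf 1_{B+h}(S)\,e^{Z_h-\|h\|^2/2}\big].
\end{equation}

\begin{lemma}\label{lem:shift}
Let $0<r\le1$. Let $B_i\subset\mathbb R^{n+1}$ be Borel sets and $h^i\in\mathbb R^{n+1}$ vectors with $0<\|h^i\|^2\le r$, where $i$ ranges over at most $e^{1/r}$ indices. If the sets $B_i+h^i$ are pairwise disjoint and contained in a Borel set $\Gamma$, then
\[
\mathbb P\Big(S\in\bigcup_iB_i\Big)\le e^3\,\mathbb P(S\in\Gamma)+e^{-1/r}.
\]
\end{lemma}

\begin{proof}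
Let $Z\sim N(0,s^2)$ with $0<s^2\le r$. Under the weight $e^{Z-s^2/2}$ the law of $Z$ becomes $N(s^2,s^2)$. Since $3/s-s\ge2/s$ for $s\le1$, and $\bar\Phi(z)\le e^{-z^2/2}$ for $z\ge0$,
\[
\mathbb E[e^{Z-s^2/2};Z>3]=\bar\Phi(3/s-s)\le e^{-2/s^2}\le e^{-2/r}.
\]
Splitting \eqref{eq:CM} according to $Z_{h^i}\le3$ or $Z_{h^i}>3$ gives $\mathbb P(S\in B_i)\le e^3\mathbb P(S\in B_i+h^i)+e^{-2/r}$. Sum over $i$.
\end{proof}

Disjointness is essential. Without it the sum $\sum_i\mathbb P(S\in B_i+h^i)$ would be bounded only by an expected number of crossing indices, and the gain in Proposition~\ref{prop:walk} comes exactly from the difference between that expectation and the probability that one index exists.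

\subsection{Proof of Proposition~\ref{prop:dist}}

Choose $r_0\in(0,\frac15]$ so small that $r_0\le a/(2L)$, $br_0^2/(L\kappa^2)\le\frac14$, and
\begin{equation}\label{eq:r0}
\frac1{2r}-2\log\frac1r+\log\frac b{4\kappa^2L}\ge1\qquad(0<r\le r_0).
\end{equation}
Let $r\in[1/\log N,r_0]$, and let $n$ be the power of $2$ with $\frac12e^{1/r}<n\le e^{1/r}$. Then $n>e^5/2>4$, and $n\le N$ because $r\ge1/\log N$, so $n$ divides $N$. Let $\theta=L/n$ and $t'_l=a+l\theta$ for $0\le l\le n$; these points belong to the fine grid. Put $S_l=f_X(t'_l)/\sqrt\theta$. Then $S_0=\sqrt{a/\theta}\,X^0\sim N(0,\sigma^2)$ with $\sigma^2=a/\theta$. Each increment $S_l-S_{l-1}$ is $\sqrt{n/N}$ times a sum of $N/n$ coordinates of $X$, so the increments are independent standard normal variables, independent of $S_0$. Let $Y=r\sqrt{b/\theta}$.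

For $\alpha,\beta\ge0$ and $g\in\mathbb R^{n+1}$ let $I_{\alpha,\beta}(g)$ be the set of $i$ with $0\le i\le n/2$ for which there is $y\in[-Y,Y]$ such that
\begin{equation}\label{eq:env}
g_l\le y+\alpha\sqrt{i+1-l}\quad(0\le l\le i),\qquad g_m\ge y-\beta\sqrt{m-i}\quad(i<m\le n);
\end{equation}
see Figure~\ref{fig:env}. Thus $I_{0,0}=I$. Each set $\{g:i\in I_{\alpha,\beta}(g)\}$ is closed, because $y$ ranges over a compact interval.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[->] (-4.3,-1.4) -- (4.4,-1.4);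
\draw (0,-1.33) -- (0,-1.47) node[below]{$i$};
\draw (0.4,-1.33) -- (0.4,-1.47);
\node[below] at (0.62,-1.47) {$i+1$};
\draw[dashed] (-4,0) -- (4.1,0) node[right]{$y$};
\draw[thick,domain=-4:0,samples=40] plot (\x,{0.5*sqrt(0.4-(\x))});
\draw[thick,domain=0.4:4,samples=40] plot (\x,{-0.5*sqrt(\x)});
\node at (-1.6,1.1) {$y+r\sqrt{i+1-l}$};
\node at (1.5,-1.0) {$y-r\sqrt{m-i}$};
\draw[gray] (-4,-0.6) -- (-3.6,-0.1) -- (-3.2,0.5) -- (-2.8,0.2) -- (-2.4,-0.5) -- (-2,-0.2) -- (-1.6,0.4) -- (-1.2,-0.1) -- (-0.8,-0.6) -- (-0.4,0.2) -- (0,-0.2) -- (0.4,0.3) -- (0.8,-0.25) -- (1.2,0.4) -- (1.6,0.9) -- (2,0.3) -- (2.4,-0.4) -- (2.8,0.2) -- (3.2,0.8) -- (3.6,0.5) -- (4,1.1);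
\end{tikzpicture}
\caption{An approximate upward crossing of the level $y$ at index $i$. The walk (gray) stays below the left curve up to index $i$ and above the right curve from index $i+1$ on. For an exact crossing both curves are replaced by the dashed line.}
\label{fig:env}
\end{figure}

\emph{Step 0: if $d_N(X)\le r$, then $I_{r,r}(S)\ne\emptyset$.} Since $K_N$ is closed, there is $z\in K_N$ with $w=z-X$ of norm $|w|\le r$. Let $i_0$ be an index for $z$ as in the definition of $K_N$, and $T=t_{i_0}\le\frac{a+b}2$. Put $h=f_w$, so that $f_X=f_z-h$, and let $i=\lfloor(T-a)/\theta\rfloor\le n/2$ and $y=-h(T)/\sqrt\theta$. Then $t'_i\le T<t'_{i+1}$, and $|y|\le Y$ by \eqref{eq:CS}. For $l\le i$ we have $t'_l\le T$, so $f_z(t'_l)\le0$ and, by \eqref{eq:CS},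
\[
S_l\le-h(t'_l)/\sqrt\theta\le y+r\sqrt{(T-t'_l)/\theta}\le y+r\sqrt{i+1-l}.
\]
For $i<m\le n$ the point $t'_m$ is a point of the fine grid to the right of $T$, so $f_z(t'_m)\ge0$ and
\[
S_m\ge-h(t'_m)/\sqrt\theta\ge y-r\sqrt{(t'_m-T)/\theta}\ge y-r\sqrt{m-i}.
\]

\emph{The cost of a square root.} Since $\sqrt j-\sqrt{j-1}\le1/(2\sqrt{j-1})$ for $j\ge2$, and $\log n\le1/r$, $r\le\frac15$,
\begin{equation}\label{eq:cost}
r^2\sum_{j=1}^n(\sqrt j-\sqrt{j-1})^2\le r^2\Big(1+\sum_{j=1}^{n-1}\frac1{4j}\Big)\le r^2\Big(\frac54+\frac{\log n}4\Big)\le\frac{5r^2}4+\frac r4\le\frac r2 .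
\end{equation}

We flatten the two curves one at a time. To make the shifted pieces disjoint, the right curve has to be treated with the smallest index and the left curve with the largest, as the two arguments below show; no single choice of index serves both. In both steps there are $n/2+1\le e^{1/r}$ indices.

\emph{Step 1: $\mathbb P(I_{r,r}(S)\ne\emptyset)\le e^3\,\mathbb P(I_{r,0}(S)\neq\emptyset)+e^{-1/r}$.} For $0\le i\le n/2$ let $B_i=\{g:\min I_{r,r}(g)=i\}$, and let $h^i_m=r\sqrt{m-i}$ for $m>i$ and $h^i_m=0$ for $m\le i$. Then $h^i_0=0$ and the nonzero increments of $h^i$ are $r(\sqrt j-\sqrt{j-1})$, $1\le j\le n-i$, so $0<\|h^i\|^2\le r/2$ by \eqref{eq:cost}. If $g\in B_i+h^i$, then $g-h^i$ satisfies \eqref{eq:env} at $i$ with $\alpha=\beta=r$ and some $y$; passing to $g$ leaves the values with index $\le i$ unchanged and raises the others by $r\sqrt{m-i}$, so $i\in I_{r,0}(g)$.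

Suppose $g\in(B_i+h^i)\cap(B_j+h^j)$ with $j<i$. Then $j\in I_{r,0}(g)$, with some level $y$. Consider $g-h^i$. For $l\le j$ its value is $g_l\le y+r\sqrt{j+1-l}$. For $j<m\le i$ its value is $g_m\ge y$. For $m>i$ its value is at least $y-r\sqrt{m-i}\ge y-r\sqrt{m-j}$, where $j<i$ is used. So $j\in I_{r,r}(g-h^i)$, which contradicts $\min I_{r,r}(g-h^i)=i$. The shifted sets are therefore disjoint, and Lemma~\ref{lem:shift} applies with $\Gamma=\{g:I_{r,0}(g)\ne\emptyset\}$.

\emph{Step 2: $\mathbb P(I_{r,0}(S)\ne\emptyset)\le e^3\,\mathbb P(I_{0,0}(S)\neq\emptyset)+e^{-1/r}$.} Now let $B_i=\{g:\max I_{r,0}(g)=i\}$, and let $h^i_l=-r\sqrt{i+1-l}$ for $l\le i$ and $h^i_l=0$ for $l>i$. This shift moves the starting point, which is possible because $S_0$ has a large variance. The nonzero increments are $h^i_m-h^i_{m-1}=r(\sqrt j-\sqrt{j-1})$ with $j=i+2-m$, $1\le m\le i+1$, and $i+1\le n$. By \eqref{eq:cost} and $r\le a/(2L)$,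
\[
0<\|h^i\|^2\le\frac{r^2(i+1)\theta}a+\frac r2\le\frac{r^2L}a+\frac r2\le r .
\]
If $g\in B_i+h^i$, then passing from $g-h^i$ to $g$ lowers the values with index $l\le i$ by $r\sqrt{i+1-l}$ and leaves the others unchanged, so $i\in I_{0,0}(g)$.

Suppose $g\in(B_i+h^i)\cap(B_j+h^j)$ with $j>i$. Then $j\in I_{0,0}(g)$, with some level $y$. Consider $g-h^i$. For $l\le i$ its value is $g_l+r\sqrt{i+1-l}\le y+r\sqrt{j+1-l}$, where $j>i$ is used. For $i<l\le j$ its value is $g_l\le y$. For $m>j$ its value is $g_m\ge y$. So $j\in I_{r,0}(g-h^i)$, which contradicts $\max I_{r,0}(g-h^i)=i$. Lemma~\ref{lem:shift} applies with $\Gamma=\{g:I_{0,0}(g)\ne\emptyset\}$.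

\emph{Step 3: $\mathbb P(I_{0,0}(S)\ne\emptyset)\le6c_2^{-1}\sqrt{b/a}\;r^2$.} We check the hypotheses of Proposition~\ref{prop:walk}. We have $Y^2=br^2n/L>br^2e^{1/r}/(2L)$, so by \eqref{eq:r0}
\[
\log\frac{Y^2}{2\kappa^2}\ge\frac1r-2\log\frac1r+\log\frac b{4\kappa^2L}\ge1+\frac1{2r}.
\]
In particular $Y^2/\kappa^2\ge1$, so $Y\ge1$, and $J=\lfloor Y^2/\kappa^2\rfloor\ge Y^2/(2\kappa^2)$ satisfies $\log J-1\ge1/(2r)$. Also $J\le br^2n/(L\kappa^2)\le n/4\le n/2-1$. Since $Y/\sigma=r\sqrt{b/a}$, Proposition~\ref{prop:walk} gives the bound $3r\sqrt{b/a}\cdot2r/c_2$.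

Combining Steps 0--3 with $e^{-1/r}\le2r^2$, which follows from $e^z\ge z^2/2$, we obtain
\[
\mathbb P(d_N(X)\le r)\le e^6\,\mathbb P(I_{0,0}(S)\ne\emptyset)+(e^3+1)e^{-1/r}\le\Big(\frac{6e^6}{c_2}\sqrt{\frac ba}+2e^3+2\Big)r^2 .
\]
This proves Proposition~\ref{prop:dist}. The hypothesis $a>0$ entered twice: in Step 2, and in the factor $Y/\sigma$ of Step 3, which uses the density of the starting point.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $r_1=1/\log N$ and $\ell=\log(r_0/r_1)=\log\log N+\log r_0$. For large $N$ we have $\ell\ge1$ and $\ell\ge\frac12\log\log N$. By \eqref{eq:hit} and Propositions~\ref{prop:polar} and~\ref{prop:dist}, $\mathbb P(W\in\mathcal H_N)\le184\,C_0/\ell\le368\,C_0/\log\log N$. Since $\mathcal H\subset\mathcal H_N$ for all $N=2^p$, the last claim follows.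
\end{proof}

The proof of Theorem~\ref{thm:main} is complete.

\section{Moving levels, the set of levels, and the quantitative bound}\label{sec:rest}

For Theorem~\ref{thm:moving} we replace Lemma~\ref{lem:level} by the Cameron--Martin theorem in path space, in the following form. If $B$ is a nonzero multiple of a Brownian motion on $[0,\tau]$ and $h(t)=\int_0^t\dot h$ with $\dot h\in L^2$, then $B$ and $B-h$ have equivalent laws on $C([0,\tau])$. If $B$ is a Brownian sheet on $[0,\tau_1]\times[0,\tau_2]$ and $h(t_1,t_2)=\int_0^{t_1}\!\int_0^{t_2}\chi$ with $\chi\in L^2$, then again $B$ and $B-h$ have equivalent laws.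

\begin{proof}[Proof of Theorem~\ref{thm:moving}]
Suppose the inequalities hold at $(T_1,T_2)$, and choose $k\in\mathbb Z$ with $T_2\in[e^k,e^{k+1}]$. Let $W_k$ be as in the proof of Theorem~\ref{thm:main} and $g_k(t_1,t_2)=e^{-k/2}g(t_1,e^kt_2)$, again a $C^2$ function. Lemma~\ref{lem:local}, which assumes only weak inequalities, shows that $W_k-g_k\in\mathcal H(a,b)$ for some rationals $0<a<b$. So it suffices to prove $\mathbb P(W-g\in\mathcal H(a,b))=0$ for every $C^2$ function $g$, and by Proposition~\ref{prop:key} it suffices to show that $W-g$ and $W$ have equivalent laws on $C(R)$.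

For any function $\phi$ on $R$ write
\[
\phi(t_1,t_2)=\phi(a,1)+[\phi(t_1,1)-\phi(a,1)]+[\phi(a,t_2)-\phi(a,1)]+\phi^\square(t_1,t_2),
\]
where $\phi^\square(t_1,t_2)=\phi(t_1,t_2)-\phi(t_1,1)-\phi(a,t_2)+\phi(a,1)$ is the increment over $[a,t_1]\times[1,t_2]$. For $\phi=W$ the four terms are increments over rectangles contained in $[0,a]\times[0,1]$, $[a,b]\times[0,1]$, $[0,a]\times[1,e]$ and $R$, so they are independent. They are an $N(0,a)$ variable, a Brownian motion in $t_1-a$, $\sqrt a$ times a Brownian motion in $t_2-1$, and a Brownian sheet in $(t_1-a,t_2-1)$. For $\phi=g$ they are a constant, two $C^1$ functions that vanish at the starting point, and $\int_a^{t_1}\!\int_1^{t_2}\partial_1\partial_2g$, where $\partial_1\partial_2g$ is bounded on $R$; this is where $g\in C^2$ is used. Each term for $W-g$ thus has a law equivalent to that of the same term for $W$. By independence the joint laws of the four terms are finite products of equivalent measures, hence equivalent, and so are the laws of the sums.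

For points of decrease, apply the result to the Brownian sheet $-W$ and the function $-g$. For vertical lines, exchange the two coordinates, which preserves the covariance.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:null}]
Let $\Xi$ be the set of pairs $(\omega,x)$ such that $W_k(\omega)-xe^{-k/2}\in\mathcal H(a,b)$ for some $k\in\mathbb Z$ and rationals $0<a<b$. The map $(w,x)\mapsto w-xe^{-k/2}$ from $C(R)\times\mathbb R$ to $C(R)$ is continuous and $\mathcal H(a,b)$ is closed, so $\Xi$ is jointly measurable. For each $x$ the section $\{\omega:(\omega,x)\in\Xi\}$ is null, as shown in the proof of Theorem~\ref{thm:main}. By Fubini's theorem, almost surely the section $\{x:(\omega,x)\in\Xi\}$ is Lebesgue null, and by \eqref{eq:cover} it contains $\Lambda(\omega)$.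
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
For small $\delta$ let $N=2^p$ be such that $2\delta\le L/N<4\delta$. Suppose that, for a level $x\in\mathbb R$, there are $T_2\in[1,e]$ and $T_1\in[a+\delta,\frac{a+b}2-\delta]$ with $W(\cdot,T_2)\le x$ on $[a,T_1-\delta]$ and $W(\cdot,T_2)\ge x$ on $[T_1+\delta,b]$. Call a grid point left if it lies in $[a,T_1-\delta]$ and right if it lies in $[T_1+\delta,b]$; the point $t_0=a$ is left. The open interval $(T_1-\delta,T_1+\delta)$ has length at most the mesh $L/N$, so it contains at most one grid point; call this point left if $W(\cdot,T_2)\le x$ there and right otherwise. The left points are $t_0,\dots,t_i$ for some $i$ with $t_i<T_1+\delta\le\frac{a+b}2$, and \eqref{eq:HN} holds for $\phi=W-x$. So the event is contained in $\{W-x\in\mathcal H_N\}$.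

Since $N>L/(4\delta)$, we have $\log\log N\ge\frac12\log\log(1/\delta)$ for small $\delta$. For $x=0$, Proposition~\ref{prop:key}, which holds for all real $0<a<b$, gives the first bound. For $x\ne0$, Lemma~\ref{lem:level} and H\"older's inequality with exponents $1/\eta$ and $1/(1-\eta)$ give
\[
\mathbb P(W-x\in\mathcal H_N)\le\big(\mathbb E\varrho_x^{1/\eta}\big)^\eta\,\mathbb P(W\in\mathcal H_N)^{1-\eta}.
\]
From $\mathbb Ee^{\lambda W(a,1)}=e^{\lambda^2a/2}$ we get $\mathbb E\varrho_x^q=\exp(q(q-1)x^2/(2a))<\infty$ for $q=1/\eta$, and the second bound follows from Proposition~\ref{prop:key}.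
\end{proof}

\begin{thebibliography}{1}

\bibitem{bubbles}
\emph{Level sets, bubbles and excursions of a Brownian sheet},
\texttt{http://sma.epfl.ch/\~{}rdalang/articles/amsterdam.pdf}

\end{thebibliography}
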